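\title{The definability lattice of the ordered integers}

\begin{abstract}
We determine all sets of relations on $\mathbb Z$ that are first-order definable from the order and are closed under first-order definability. They are the sets generated by the order, by betweenness, by the cyclic order, by separation, by equality, and, for each $n\ge 1$, by one of three relations that describe the difference $n$ with more or less information on its sign. We also determine all inclusions between them. The proof passes to the saturated model $\mathbb Q\times\mathbb Z$, where these sets are determined by their automorphism groups. The classification of the closed groups containing $\operatorname{Aut}(\mathbb Q,<)$ describes the behavior on points at infinite distance, and a counting invariant for sets with finite symmetric difference controls the behavior on points at finite distance.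
\end{abstract}

\section{Introduction}\label{sec:intro}

A relation on a set $\Omega$ is a subset of $\Omega^k$ for some $k\ge1$, and \emph{definable} means first-order definable, with equality and without parameters. A \emph{definability space} (or \emph{reduct}) on a countable set $\Omega$ is a set $\mathcal R$ of relations on $\Omega$ that contains every relation definable from relations in $\mathcal R$. The \emph{space of a relation} $R$, written $[R]$, is the set of all relations definable from $R$; it is the smallest definability space containing $R$. The space of a structure is defined in the same way. The \emph{definability lattice} of a structure consists of all definability spaces contained in the space of the structure, ordered by inclusion; the meet of two spaces is their intersection and the join is the smallest space containing both. Two relations have the same space exactly when each is definable from the other, so the lattice records the essentially different ways of forgetting part of the structure.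

This paper determines the definability lattice of $(\mathbb Z,<)$. Two families of elements are visible at once. The first makes sense in any linear order and consists of the order itself and Huntington's relations \emph{between}, \emph{cycle} and \emph{separation}:
\begin{align*}
B(a,b,c)&\iff a<b<c\ \text{ or }\ a>b>c,\\
C(a,b,c)&\iff a<b<c\ \text{ or }\ b<c<a\ \text{ or }\ c<a<b,\\
S(a,b,c,d)&\iff a,b,c,d \text{ are pairwise distinct and exactly one of}\\
&\phantom{{}\iff{}} B(a,c,b),\ B(a,d,b)\text{ holds.}
\end{align*}
The relation $B$ forgets the direction of the line, $C$ bends the line into an oriented circle, and $S$, read ``$\{a,b\}$ separates $\{c,d\}$'', forgets the orientation of that circle. The requirement that the arguments of $S$ be distinct matters: without it $S(a,b,c,a)$ would be equivalent to $B(a,c,b)$, and $S$ and $B$ would have the same space.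

The second family uses discreteness. The successor relation $y=x+1$ is definable from the order, and from it, for every positive integer $n$, the relation $+n$ given by $y=x+n$ and the relations
\begin{align*}
D_n(a,b)&\iff |a-b|=n,\\
E_n(a,b,c,d)&\iff a-b=c-d=n\ \text{ or }\ a-b=c-d=-n .
\end{align*}
Think of a pair at distance $n$ as an edge. Then $+n$ knows the direction of every edge, $E_n$ knows only whether two edges point the same way, and $D_n$ knows no directions. It is known (Semenov--Soprunov) that the definability lattice of $\mathbb Z$ with the successor consists exactly of the spaces of $=$, $+n$, $D_n$, $E_n$ for $n\ge1$. The question posed in \cite{problem} is whether the definability lattice of $(\mathbb Z,<)$ contains anything besides these spaces and the spaces of $<$, $B$, $C$, $S$.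

One can see why more might be expected. The order on $\mathbb Z$ carries information at two scales. Points that are far apart can be placed in any order with room between them, so at the large scale $\mathbb Z$ resembles $\mathbb Q$, for which Theorem~\ref{thm:cameron} below leaves the five possibilities $<,B,C,S,=$. Points that are close together are described by their differences, and at this scale the list is $=,+n,D_n,E_n$. A relation definable from $<$ is free to treat the two scales separately: it may agree with the order on distant points and do something else on close ones. So there might be spaces that combine, say, the cyclic order of distant points with nothing more than $D_2$ on close points. The theorem says that no such hybrid exists: a space that sees anything at the large scale recovers the small scale, with the orientation that the large scale dictates.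

We order the symbols $D<E<+$, and for $X\in\{D,E,+\}$ we write $X_m$ for $D_m$, $E_m$, $+m$ respectively.

\begin{theorem}\label{thm:main}
Let $\mathcal R$ be a definability space contained in the space $[<]$ of $(\mathbb Z,<)$. Then $\mathcal R$ is the space of one of the relations $<,\ B,\ C,\ S,\ =,\ +n,\ D_n,\ E_n$ $(n\ge1)$. More precisely:
\begin{enumerate}
\item[(a)] Either $S\in\mathcal R$, and then $\mathcal R$ is one of $[<],[B],[C],[S]$; or $S\notin\mathcal R$, and then $\mathcal R$ is $[=]$ or one of $[+n],[D_n],[E_n]$ for some $n\ge1$.
\item[(b)] These spaces are pairwise distinct, and the inclusions between them are as follows, for $X,Y\in\{D,E,+\}$ and $m,n\ge1$.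
\begin{enumerate}
\item[(i)] $[=]$ is the least element.
\item[(ii)] $[X_m]\subseteq[Y_n]$ if and only if $X\le Y$ and $n\mid m$.
\item[(iii)] $[S]\subsetneq[B]\subsetneq[<]$, $[S]\subsetneq[C]\subsetneq[<]$, and $[B]$, $[C]$ are incomparable.
\item[(iv)] $[X_m]\subseteq[C]$ and $[X_m]\subseteq[<]$ always; $[X_m]\subseteq[S]$ if and only if $[X_m]\subseteq[B]$ if and only if $X\in\{D,E\}$; and no $[X_m]$ contains $[S]$.
\end{enumerate}
\item[(c)] In particular,
\begin{gather*}
[X_m]\vee[Y_n]=[\max(X,Y)_{\gcd(m,n)}],\qquad [X_m]\wedge[Y_n]=[\min(X,Y)_{\operatorname{lcm}(m,n)}],\\
[B]\wedge[C]=[S],\qquad [B]\vee[C]=[<],\qquad [S]\vee[+m]=[C],\qquad [B]\vee[+m]=[<],\\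
[S]\wedge[+m]=[B]\wedge[+m]=[E_m].
\end{gather*}
\end{enumerate}
\end{theorem}

Figure~\ref{fig:lattice} shows the top of the lattice. The proof does not use the Semenov--Soprunov theorem; it reproves it.

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] If a relation $R$ on $\mathbb Z$ is definable from $<$ but not from the successor, then $S$ is definable from $R$, and $[R]$ is one of $[S],[B],[C],[<]$.
\item[(2)] (Semenov--Soprunov.) The definability lattice of $\mathbb Z$ with the successor consists exactly of the spaces of $=,\ +n,\ D_n,\ E_n$ $(n\ge1)$.
\end{enumerate}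
\end{corollary}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\node (L) at (1,5) {$[<]$};
\node (B) at (0,4) {$[B]$};
\node (C) at (2,4) {$[C]$};
\node (S) at (1,3) {$[S]$};
\node (P1) at (3,3) {$[+1]$};
\node (E1) at (2,2) {$[E_1]$};
\node (P2) at (4,2) {$[+2]$};
\node (D1) at (1,1) {$[D_1]$};
\node (E2) at (3,1) {$[E_2]$};
\node (D2) at (2,0) {$[D_2]$};
\node (Q) at (2,-1) {$[=]$};
\draw (L)--(B)--(S)--(E1)--(D1)--(D2);
\draw (L)--(C)--(S);
\draw (C)--(P1)--(E1)--(E2)--(D2);
\draw (P1)--(P2)--(E2);
\draw[dashed] (D2)--(Q);
\end{tikzpicture}
\caption{The spaces of $<,B,C,S,=$ and of $+n,E_n,D_n$ for $n\in\{1,2\}$ in the definability lattice of $(\mathbb Z,<)$. One space shown contains another exactly when a descending path joins them. The edge to $[=]$ is dashed because further spaces, such as $[D_4]$, lie in between.}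
\label{fig:lattice}
\end{figure}

Section~\ref{sec:index} shows on one relation how counting recovers the small scale from the large one. Section~\ref{sec:model} replaces $\mathbb Z$ by a model $M$ in which the two scales become ``finite distance'' and ``infinite distance'' and in which a space $\mathcal R$ is determined by a group $G$ of permutations of $M$. Section~\ref{sec:coarse} extracts from $G$ a group acting on $\mathbb Q$ and obtains two cases, which are treated in Sections~\ref{sec:caseI} and~\ref{sec:caseII}. Section~\ref{sec:inclusions} reads off the inclusions from the groups.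

\section{The index of a pair of sets}\label{sec:index}

Two infinite sets that differ in finitely many elements have a well-defined difference in size. For sets $I,J$ with $I\triangle J$ finite put
\[
\operatorname{ind}(I,J)=|I\setminus J|-|J\setminus I|=\sum_z\bigl(1_I(z)-1_J(z)\bigr),
\]
a sum with finitely many nonzero terms. The second expression shows that
\begin{equation}\label{eq:index}
\begin{gathered}
\operatorname{ind}(I,K)=\operatorname{ind}(I,J)+\operatorname{ind}(J,K),\qquad \operatorname{ind}(J,I)=-\operatorname{ind}(I,J),\\
\operatorname{ind}(fI,fJ)=\operatorname{ind}(I,J)\quad\text{for every bijection } f .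
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:shift}
Let $P\subseteq\mathbb Z$ and $k\in\mathbb Z$. If $P$ differs from $\mathbb Z_{\ge0}$ by a finite set, then $\operatorname{ind}(P,P+k)=k$. If $P$ differs from $\mathbb Z_{\le0}$ by a finite set, then $\operatorname{ind}(P,P+k)=-k$.
\end{lemma}

\begin{proof}
Let $J=\mathbb Z_{\ge0}$. Then $J+k=\mathbb Z_{\ge k}$, so $\operatorname{ind}(J,J+k)=k$, and by \eqref{eq:index}
\[
\operatorname{ind}(P,P+k)=\operatorname{ind}(P,J)+\operatorname{ind}(J,J+k)+\operatorname{ind}(J+k,P+k)=\operatorname{ind}(P,J)+k+\operatorname{ind}(J,P)=k .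
\]
In the second case the bijection $z\mapsto -z$ takes $(P,P+k)$ to $(-P,-P-k)$, which has index $-k$ by the first case.
\end{proof}

Thus a finite perturbation of a half-line does not disturb the measurement of how far it has been shifted. The following example is the simplest candidate for a hybrid space.

\begin{example}\label{ex:neighbors}
Let $R(x,y)$ hold if $y\ge x+2$ or $y=x-1$. This is the order of $\mathbb Z$ with every pair of neighbors reversed, so it is right at the large scale and wrong at the small scale. Put
\[
I(x)=\{y: R(x,y)\}=x+P,\qquad P=\{-1,2,3,4,\dots\}.
\]
For instance $I(0)=\{-1,2,3,\dots\}$ and $I(1)=\{0,3,4,\dots\}$, so $I(0)\setminus I(1)=\{-1,2\}$ and $I(1)\setminus I(0)=\{0\}$, and the index is $1$. For $I(3)=\{2,5,6,\dots\}$ the two differences are $\{-1,3,4\}$ and $\emptyset$, and the index is $3$. By Lemma~\ref{lem:shift}, $\operatorname{ind}(I(x),I(y))=y-x$ for all $x,y$. Hence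
\[
y=x+1\iff |I(x)\setminus I(y)|=2\ \text{ and }\ |I(y)\setminus I(x)|=1 ,
\]
and the right side is first-order in $R$. Once the successor is available, $x<y$ holds if and only if $y=x+1$, or $R(x,y)$ and $x\ne y+1$. So $[R]=[<]$.
\end{example}

In the general case we will know only that some relation of $\mathcal R$ agrees with $S$, not with $<$, on distant points. Then two auxiliary points are needed to single out one side of $x$, and it is easier to argue with automorphisms than to write formulas. The index will be used a second time, in Section~\ref{sec:caseII}, to show that certain groups of permutations of $\mathbb Z$ consist of translations and reflections.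

\section{A saturated model and its automorphism groups}\label{sec:model}

A relation definable from $\mathcal R$ is preserved by every permutation that preserves the relations in $\mathcal R$. If the converse held, spaces could be classified by their automorphism groups. On $\mathbb Z$ it fails badly.

\begin{example}\label{ex:smallgroups}
The successor is definable from $C$: $y=x+1$ if and only if $x\ne y$ and no $z$ satisfies $C(x,z,y)$. Hence $<$, $C$ and $+1$ have the same automorphism group on $\mathbb Z$, the translations. The relation $D_1(a,b)$ holds if and only if $a\neq b$ and no $c,d$ satisfy $S(a,b,c,d)$; if and only if $a\ne b$ and no $c$ satisfies $B(a,c,b)$; and if and only if $E_1(a,b,a,b)$. Hence $B$, $S$, $E_1$ and $D_1$ have the same automorphism group on $\mathbb Z$, the maps $k\mapsto c\pm k$.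
\end{example}

The remedy is to pass to a structure that satisfies the same sentences as $(\mathbb Z,<)$ and has more automorphisms. A theory has \emph{quantifier elimination} if every formula is equivalent in it to a formula without quantifiers. We use the following standard result.

\begin{theorem}[Langford]\label{thm:langford}
The theory of nonempty discrete linear orders without endpoints is complete and has quantifier elimination in the language of $<$, successor and predecessor.
\end{theorem}

Let $M=\mathbb Q\times\mathbb Z$ with the lexicographic order. It is a discrete order without endpoints, so $(M,<)$ and $(\mathbb Z,<)$ satisfy the same sentences. For $x=(q,k)$ and $c\in\mathbb Z$ put $x+c=(q,k+c)$ and $\pi(x)=q$; then $x+1$ is the successor of $x$. The sets $\{q\}\times\mathbb Z$ are called \emph{chains}. We write $x\sim y$ if $x$ and $y$ lie in the same chain; then $y-x\in\mathbb Z$ is defined and the \emph{distance} of $x$ and $y$ is $|y-x|$. If $x\not\sim y$ the distance is $\infty$. A tuple is \emph{spread} if its entries lie in pairwise different chains. Let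
\[
\Gamma=\operatorname{Aut}(M,<),\qquad T=\{(q,k)\mapsto(q,k+c_q)\ :\ (c_q)_{q\in\mathbb Q}\in\mathbb Z^{\mathbb Q}\}\le\Gamma .
\]
So $T$ is the group of independent translations of the chains. Elements of $\Gamma$ commute with $x\mapsto x+1$; hence they map chains onto chains and preserve differences within chains.

A set of formulas is \emph{finitely satisfiable} in a structure if each of its finite subsets has a common solution there. A structure is \emph{$\omega$-saturated} if every finitely satisfiable set $\Sigma(v)$ of formulas in one free variable, with parameters from a finite set, has a common solution. The same then holds for sets $\Sigma(v_1,\dots,v_k)$: choose $v_1$ as a solution of all formulas $\exists v_2\cdots\exists v_k\bigwedge\Sigma_0$ with $\Sigma_0\subseteq\Sigma$ finite, add it to the parameters, and repeat.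

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item[(1)] Let $(x_1,\dots,x_k)$ and $(y_1,\dots,y_k)$ be tuples in $M$ such that $x_i<x_j\Leftrightarrow y_i<y_j$ and the distance of $x_i,x_j$ equals that of $y_i,y_j$, for all $i,j$. Then some $\alpha\in\Gamma$ has $\alpha x_i=y_i$ for all $i$.
\item[(2)] An infinite subset of $M$ that is definable in $(M,<)$ with parameters meets infinitely many chains.
\item[(3)] $(M,<)$ is $\omega$-saturated.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The assignment $\pi(x_i)\mapsto\pi(y_i)$ is a well-defined increasing map between finite subsets of $\mathbb Q$; extend it to $h\in\operatorname{Aut}(\mathbb Q,<)$. The map $(q,k)\mapsto(hq,k)$ lies in $\Gamma$ and sends each $x_i$ into the chain of $y_i$. Entries in a common chain have the same differences in both tuples, so one translation of each chain finishes the job.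

(2) An atomic formula in $v$ with parameters $a_1,\dots,a_k$ is equivalent to $v<a_i+c$, $v=a_i+c$ or $v>a_i+c$ for some $i$ and $c\in\mathbb Z$, or has a truth value independent of $v$. By Theorem~\ref{thm:langford} a definable set is therefore a finite union of points and of intervals with endpoints in $M\cup\{\pm\infty\}$. An infinite definable set contains an infinite such interval. Its endpoints are not in one chain, since such an interval is finite. So it contains all chains strictly between two different chains, or all chains beyond a given chain, or it is $M$.

(3) Let $\Sigma(v)$ be finitely satisfiable with parameters $a_1,\dots,a_k$; enlarging it, assume that it contains $\varphi$ or $\neg\varphi$ for every formula $\varphi(v)$ with these parameters. By quantifier elimination and the description of atomic formulas in (2), a point solves $\Sigma$ as soon as it satisfies exactly those conditions $v\ge a_i+c$ that belong to $\Sigma$. For each $i$ the set of such $c$ is downward closed. If for some $i$ it is nonempty and not all of $\mathbb Z$, it has a largest element $c$; then $\Sigma$ contains $v=a_i+c$, and $a_i+c$ solves $\Sigma$ by finite satisfiability.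 Otherwise $\Sigma$ places $v$ above the whole chain of $a_i$ for some indices $i$ and below the whole chain of $a_j$ for the remaining indices $j$. For such $i,j$ finite satisfiability gives $a_i+c<a_j$ for all $c$, so $\pi(a_i)<\pi(a_j)$. Since $\mathbb Q$ is dense and has no endpoints, there is $q$ with $\pi(a_i)<q<\pi(a_j)$ for all such $i,j$, and $(q,0)$ solves $\Sigma$.
\end{proof}

Every relation $P\in[<]$ on $\mathbb Z$ is defined by a formula in $<$; let $P^M$ be the relation that this formula defines in $M$. The choice of the formula is irrelevant, because the equivalence of two formulas is a sentence. For the same reason, if $Q$ is defined from $P_1,\dots,P_m\in[<]$ by a formula, then $Q^M$ is defined from $P_1^M,\dots,P_m^M$ by the same formula, and $P^M=Q^M$ implies $P=Q$. We write $P$ for $P^M$ from now on. On $M$ the relations $B,C,S,+n,D_n,E_n$ are given by the definitions of Section~\ref{sec:intro}, where an equation $a-b=\pm n$ includes the assertion $a\sim b$. For $R\in\{<,B,C,S\}$ and a spread tuple $\bar x$ we have $R(\bar x)\Leftrightarrow R(\pi\bar x)$, the right side being evaluated in $\mathbb Q$.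

A subgroup $G$ of the symmetric group $\operatorname{Sym}(\Omega)$ is \emph{closed} if it contains every permutation that agrees, on each finite subset of $\Omega$, with some element of $G$. Automorphism groups of structures are closed. For a definability space $\mathcal R\subseteq[<]$ let
\[
G(\mathcal R)=\{g\in\operatorname{Sym}(M): g \text{ preserves every } P\in\mathcal R\},
\]
a closed group containing $\Gamma$. For $P\in[<]$ we have $G([P])=\operatorname{Aut}(M,P)$, since a permutation preserving $P$ preserves all relations defined from it. Two $k$-tuples have the \emph{same $\mathcal R$-type} if they belong to the same $k$-ary relations of $\mathcal R$.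

\begin{lemma}\label{lem:homog}
Two tuples of $M$ have the same $\mathcal R$-type if and only if some $g\in G(\mathcal R)$ maps one to the other.
\end{lemma}

\begin{proof}
Elements of $G(\mathcal R)$ preserve types. Conversely let $\bar x,\bar y$ have the same type and let $c\in M$. The set $\Sigma(v)=\{P(\bar y,v):P\in\mathcal R,\ P(\bar x,c)\}$ is closed under finite conjunctions, and each member has a solution: the projection $\exists v\,P(\cdot\,,v)$ belongs to $\mathcal R$ and contains $\bar x$, hence $\bar y$. By Lemma~\ref{lem:M}(3) there is a common solution $d$, and $(\bar x,c)$, $(\bar y,d)$ have the same type because $\mathcal R$ is closed under complements. Since $M$ is countable, extending alternately on the two sides produces a bijection $g$ of $M$ with $g\bar x=\bar y$ under which every tuple has the same type as its image; so $g\in G(\mathcal R)$.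
\end{proof}

\begin{proposition}\label{prop:galois}
Let $\mathcal R,\mathcal R'\subseteq[<]$ be definability spaces and $P\in[<]$.
\begin{enumerate}
\item[(1)] $P\in\mathcal R$ if and only if $G(\mathcal R)$ preserves $P$.
\item[(2)] $\mathcal R\subseteq\mathcal R'$ if and only if $G(\mathcal R')\le G(\mathcal R)$.
\item[(3)] If $G(\mathcal R)=\operatorname{Aut}(M,P)$, then $\mathcal R=[P]$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Suppose that $G(\mathcal R)$ preserves the $k$-ary relation $P$. By Lemma~\ref{lem:homog} the set of formulas
\[
\{P(\bar u),\ \neg P(\bar v)\}\cup\{Q(\bar u)\leftrightarrow Q(\bar v): Q\in\mathcal R\ \ k\text{-ary}\}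
\]
has no solution in $M$. By saturation it is not finitely satisfiable, so there are $Q_1,\dots,Q_m\in\mathcal R$ such that any two tuples with the same membership in $Q_1,\dots,Q_m$ have the same membership in $P$. Then $P$ is a Boolean combination of $Q_1,\dots,Q_m$ in $M$, hence in $\mathbb Z$, and $P\in\mathcal R$. The other direction is the definition of $G(\mathcal R)$.

(2) If $G(\mathcal R')\le G(\mathcal R)$, then $G(\mathcal R')$ preserves each $P\in\mathcal R$, so $P\in\mathcal R'$ by (1). The converse holds because preserving more relations is a stronger condition. Part (3) follows from (2) and $G([P])=\operatorname{Aut}(M,P)$.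
\end{proof}

The model $M$ separates what $\mathbb Z$ could not. For instance, the permutation that reflects one chain, $(0,k)\mapsto(0,-k)$, and fixes all other points preserves $D_1$ but not $E_1$; so $E_1\notin[D_1]$.

For the rest of the proof of Theorem~\ref{thm:main}(a) we fix a definability space $\mathcal R\subseteq[<]$ and put $G=G(\mathcal R)$. The task is to show that $G=\operatorname{Aut}(M,P)$ for a relation $P$ on our list. For a finite set or tuple $A$, $G_A$ denotes the group of elements of $G$ that fix each point of $A$.

\section{Algebraic closure and the coarse group}\label{sec:coarse}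

\subsection*{Finite and infinite orbits}
Not every closed group containing $\Gamma$ has the form $G(\mathcal R)$, and we need a property that singles out those which do. It says that a point with infinitely many conjugates can be sent to infinite distance from everything in sight. For finite $A\subset M$ let
\[
\operatorname{acl}(A)=\{y\in M:\text{ the } G_A\text{-orbit of } y \text{ is finite}\},
\]
the \emph{algebraic closure} of $A$.

\begin{lemma}[moving away]\label{lem:away}
Let $A,A'\subset M$ be finite, $y\notin\operatorname{acl}(A)$ and $g\in G$. Then there is $g'\in G$ that agrees with $g$ on $A$ and sends $y$ outside all chains meeting $A'$.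
\end{lemma}

\begin{proof}
First let $g$ be the identity, and let $\bar a$ enumerate $A$. Consider
\[
\Sigma(v)=\{P(\bar a,v):P\in\mathcal R,\ P(\bar a,y)\}\cup\{v\ne w+c: w\in A',\ c\in\mathbb Z\}.
\]
A finite conjunction of formulas of the first kind defines a set that contains the infinite $G_A$-orbit of $y$. By Lemma~\ref{lem:M}(2) this set meets infinitely many chains, so it has a point outside the chains meeting $A'$. Thus $\Sigma$ is finitely satisfiable and has a solution $y'$. The tuples $(\bar a,y)$ and $(\bar a,y')$ have the same type, and Lemma~\ref{lem:homog} gives $g'\in G_A$ with $g'y=y'$. For general $g$, the $G_{gA}$-orbit of $gy$ is the image under $g$ of the $G_A$-orbit of $y$, hence infinite; take $h\in G_{gA}$ that sends $gy$ outside the chains meeting $A'$, and put $g'=hg$.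
\end{proof}

\begin{remark}
The lemma uses that the relations of $\mathcal R$ are definable from $<$. The group $\operatorname{Aut}(M,\sim)$ is closed and contains $\Gamma$, but under the stabilizer of $x$ the orbit of $x+1$ is the chain of $x$ without $x$: it is infinite and lies in one chain. So this group, which would be a hybrid with no structure inside the chains, is not of the form $G(\mathcal R)$.
\end{remark}

\begin{lemma}\label{lem:acl}
Let $A,A'\subset M$ be finite, $y,z\in M$ and $g\in G$.
\begin{enumerate}
\item[(1)] $A\subseteq\operatorname{acl}(A)\subseteq\operatorname{acl}(A\cup A')$ and $g\operatorname{acl}(A)=\operatorname{acl}(gA)$.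
\item[(2)] $\operatorname{acl}(A)$ is contained in the union of the chains meeting $A$; in particular $\operatorname{acl}(\emptyset)=\emptyset$.
\item[(3)] (Transitivity.) If $A'\subseteq\operatorname{acl}(A)$, then $\operatorname{acl}(A\cup A')=\operatorname{acl}(A)$.
\item[(4)] (Exchange.) If $y\in\operatorname{acl}(A\cup\{z\})\setminus\operatorname{acl}(A)$, then $z\in\operatorname{acl}(A\cup\{y\})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) follows from $G_{A\cup A'}\le G_A$ and $G_{gA}=gG_Ag^{-1}$. (2) If the chain of $y$ misses $A$, the translations of that chain alone lie in $G_A$ and give $y$ an infinite orbit. (3) The points of $A'$ have finite $G_A$-orbits, so $G_{A\cup A'}$ has finite index in $G_A$, and every $G_A$-orbit is a finite union of images of a $G_{A\cup A'}$-orbit.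

(4) Suppose $z\notin\operatorname{acl}(A\cup\{y\})$. By Lemma~\ref{lem:away} there is $g\in G_A$ with $y'=gy$ outside the chains meeting $A$, and then $g'\in G$ agreeing with $g$ on $A\cup\{y\}$ with $z'=g'z$ outside the chain of $y'$. By (1), $y'\in\operatorname{acl}(A\cup\{z'\})$, although the chain of $y'$ misses $A\cup\{z'\}$. This contradicts (2).
\end{proof}

\subsection*{Orientation of triples}
Before turning to $\mathbb Q$ we record how $S$ is related to $C$. In a linear order, for distinct $a,b,c$ put $\gamma(a,b,c)=+1$ if $C(a,b,c)$ and $\gamma(a,b,c)=-1$ otherwise. The three orderings in the definition of $C(a,b,c)$ are permuted by a cyclic shift of $a,b,c$, and the remaining three orderings are those in the definition of $C(b,a,c)$. So $\gamma$ is alternating: it changes sign when two arguments are exchanged. A permutation $h$ \emph{reverses} $C$ if $\gamma(ha,hb,hc)=-\gamma(a,b,c)$ for all distinct $a,b,c$.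

\begin{lemma}\label{lem:orientation}
In an infinite linear order the following hold.
\begin{enumerate}
\item[(1)] For pairwise distinct $a,b,c,d$:\ \ $S(a,b,c,d)\iff\gamma(a,b,c)\ne\gamma(a,b,d)$.
\item[(2)] A permutation preserves $S$ if and only if it preserves $C$ or reverses $C$.
\item[(3)] A permutation preserves $B$ if and only if it is increasing or decreasing. Increasing permutations preserve $C$ and decreasing ones reverse $C$.
\item[(4)] In $M$, if $x\sim y\not\sim z$ and $x\ne y$, then $\gamma(x,y,z)=\operatorname{sgn}(y-x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $a<b$, then $C(a,b,z)$ means $z>b$ or $z<a$, so $\gamma(a,b,z)=-1$ if and only if $B(a,z,b)$. If $a>b$, then $C(a,b,z)$ means $b<z<a$, so $\gamma(a,b,z)=+1$ if and only if $B(a,z,b)$. In both cases $\gamma(a,b,c)\neq\gamma(a,b,d)$ says that exactly one of $c,d$ lies between $a$ and $b$.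

(2) ``If'' follows from (1). Let $h$ preserve $S$. Since $\gamma$ is alternating, the sign $\gamma(ha,hb,hc)\,\gamma(a,b,c)$ depends only on the set $\{a,b,c\}$. By (1), $\gamma(ha,hb,hc)\gamma(ha,hb,hd)=\gamma(a,b,c)\gamma(a,b,d)$, so the sign is the same for $\{a,b,c\}$ and $\{a,b,d\}$. Any 3-element set can be turned into any other by replacing one point at a time, so the sign is constant.

(3) A permutation preserving $B$ is increasing or decreasing on each 3-element set; two such sets with two common points are of the same kind, so all are. Monotone permutations preserve $B$. A decreasing $h$ turns the orderings defining $C(a,b,c)$ into those defining $C(hc,hb,ha)$, so it reverses $C$.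

(4) The point $z$ is above both $x,y$ or below both, so the ordering $y<z<x$ is impossible, and one of $x<y<z$, $z<x<y$ holds exactly when $x<y$.
\end{proof}

\subsection*{The coarse group}
We now isolate the large scale. The set of chains is ordered like $\mathbb Q$, but we do not yet know that $G$ permutes the chains, and in some cases it does not. So instead of an action of $G$ on $\mathbb Q$ we use the orbits of $G$ on spread tuples. For $q\in\mathbb Q$ let $\hat q=(q,0)$. Call an injective map $p$ from a finite set $F\subset\mathbb Q$ into $\mathbb Q$ \emph{good} if some $g\in G$ satisfies $g\hat q=\widehat{p(q)}$ for all $q\in F$. Restrictions, inverses and composites of good maps are good. The \emph{coarse group} $H$ is the set of all $h\in\operatorname{Sym}(\mathbb Q)$ whose restrictions to finite sets are good. It is a closed group, and it contains $\operatorname{Aut}(\mathbb Q,<)$ because $(q,k)\mapsto(hq,k)$ lies in $\Gamma$ for increasing $h$.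

\begin{lemma}\label{lem:good}
Every good map extends to an element of $H$.
\end{lemma}

\begin{proof}
Let $p\colon F\to\mathbb Q$ be good, witnessed by $g$, and let $q\notin F$. Put $\hat F=\{\hat r:r\in F\}$. Then $\hat q\notin\operatorname{acl}(\hat F)$ by Lemma~\ref{lem:acl}(2), and Lemma~\ref{lem:away} gives $g'\in G$ agreeing with $g$ on $\hat F$ such that $g'\hat q=(q',k)$ with $q'\notin p(F)$. Following $g'$ by the translation of the chain over $q'$ by $-k$, we see that $p\cup\{(q,q')\}$ is good. Applying this alternately to the map and to its inverse, we obtain an increasing sequence of good maps whose union is a permutation $h$ of $\mathbb Q$, and $h\in H$.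
\end{proof}

\begin{theorem}[Frasnay 1965; Cameron \cite{Cameron}]\label{thm:cameron}
The closed subgroups of $\operatorname{Sym}(\mathbb Q)$ containing $\operatorname{Aut}(\mathbb Q,<)$ are exactly the groups $\operatorname{Aut}(\mathbb Q,R)$ for $R\in\{<,B,C,S,=\}$.
\end{theorem}

\begin{proposition}\label{prop:dichotomy}
One of the following holds.
\begin{enumerate}
\item[(I)] $H=\operatorname{Aut}(\mathbb Q,R)$ for some $R\in\{<,B,C,S\}$, and no element of $G$ maps a spread quadruple in $S$ to a spread quadruple not in $S$.
\item[(II)] For every $k$, the spread $k$-tuples lie in a single orbit of $G$.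
\end{enumerate}
\end{proposition}

\begin{proof}
Elements of $T$ move a spread tuple $(x_i)$ to $(\widehat{\pi x_i})$. Hence spread tuples $(x_i)$, $(y_i)$ lie in one $G$-orbit if and only if $\pi x_i\mapsto\pi y_i$ is good, which by Lemma~\ref{lem:good} happens if and only if $h\pi x_i=\pi y_i$ for some $h\in H$. If $H=\operatorname{Sym}(\mathbb Q)$ this gives (II). Otherwise Theorem~\ref{thm:cameron} gives $H=\operatorname{Aut}(\mathbb Q,R)$ with $R\in\{<,B,C,S\}$. Then $H$ preserves $S$ by Lemma~\ref{lem:orientation}(2),(3), and $S(\bar x)\Leftrightarrow S(\pi\bar x)$ on spread quadruples gives (I).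
\end{proof}

Some spread quadruples are in $S$ and some are not, so in Case~(II) the group $G$ does not preserve $S$:
\begin{equation}\label{eq:noS}
\text{in Case (II), } S\notin\mathcal R .
\end{equation}

\section{Spaces that see the large scale}\label{sec:caseI}

In this section we are in Case~(I). We know how $G$ treats spread tuples and nothing about points in a common chain. The plan is that of Example~\ref{ex:neighbors}: attach to a point $x$ a definable set that looks like a half-line near $x$, and compare these sets. In $M$ the comparison gives two things: finiteness of the symmetric difference detects whether two points share a chain, and the index measures their difference.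

\subsection*{A relation that agrees with $S$ at large distances}
By Lemma~\ref{lem:M}(1) the spread quadruples form $24$ orbits of $\Gamma$, one for each ordering, and $S$ is constant on each. Let $O\subseteq S$ and $O'\cap S=\emptyset$ be two such orbits. By (I) and Lemma~\ref{lem:homog} a member of $O$ and a member of $O'$ have different types, so some $\sigma_{O,O'}\in\mathcal R$ contains the first and not the second; being $\Gamma$-invariant, it contains $O$ and misses $O'$. Then $\sigma=\bigcup_O\bigcap_{O'}\sigma_{O,O'}\in\mathcal R$ agrees with $S$ on spread quadruples. The set of formulas saying that $\sigma$ and $S$ disagree at $(v_1,\dots,v_4)$ and that $v_i\ne v_j+c$ for all $i\ne j$, $c\in\mathbb Z$, has no solution, so by saturation a finite part of it has none. Thus there is $N$ such that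
\begin{equation}\label{eq:N}
\sigma \text{ and } S \text{ agree on quadruples with all mutual distances greater than } N .
\end{equation}
Separation does not distinguish the two sides of a point $x$, but two further points $a,b$ do: the points $z$ such that $\{x,a\}$ separates $\{b,z\}$ form the arc from $x$ to $a$ that avoids $b$. For a spread triple $(x,a,b)$ put
\[
I(x,a,b)=\{z\in M:\sigma(x,a,b,z)\}.
\]
If $g\in G$ and $(gx,ga,gb)$ is spread, then $gI(x,a,b)=I(gx,ga,gb)$.

\begin{lemma}\label{lem:I}
\begin{enumerate}
\item[(1)] If $(x,a,b)$ is spread and $y\sim x$, then $I(x,a,b)\triangle I(y,a,b)$ is finite and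
\[
\operatorname{ind}\bigl(I(x,a,b),I(y,a,b)\bigr)=\gamma(x,a,b)\,(y-x).
\]
\item[(2)] If $(x,y,a,b)$ is spread, then $I(x,a,b)\triangle I(y,a,b)$ is infinite.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $\tau\in T$ translate the chain of $x$ by $y-x$ and fix all other points. Then $\tau I(x,a,b)=I(y,a,b)$. So the two sets agree outside the chain of $x$, and inside it they are $x+P$ and $x+P+(y-x)$, where $P=\{k\in\mathbb Z:x+k\in I(x,a,b)\}$. For $k\neq0$, Lemma~\ref{lem:orientation}(4) gives $\gamma(x,a,x+k)=-\gamma(x,x+k,a)=-\operatorname{sgn}k$, so by Lemma~\ref{lem:orientation}(1)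
\[
S(x,a,b,x+k)\iff\gamma(x,a,b)\ne-\operatorname{sgn}k\iff\operatorname{sgn}k=\gamma(x,a,b).
\]
For $|k|>N$ the quadruple $(x,a,b,x+k)$ falls under \eqref{eq:N}. Hence $P$ differs by a finite set from $\mathbb Z_{\ge0}$ if $\gamma(x,a,b)=+1$ and from $\mathbb Z_{\le0}$ if $\gamma(x,a,b)=-1$, and Lemma~\ref{lem:shift} gives the claim.

(2) Let $z$ lie outside the chains of $x,y,a,b$. By Lemma~\ref{lem:orientation}(1), $z\in I(x,a,b)$ if and only if $\gamma(x,a,b)\gamma(x,a,z)=-1$, and the same holds with $y$ in place of $x$. So $z$ lies in the symmetric difference if and only if
\[
\gamma(x,a,b)\gamma(y,a,b)\cdot\gamma(a,z,x)\gamma(a,z,y)=-1 .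
\]
The first two factors do not depend on $z$, and the product of the last two is $-1$ exactly when $S(a,z,x,y)$, that is, when exactly one of $x,y$ lies between $a$ and $z$. It suffices to see that this condition holds on infinitely many chains and fails on infinitely many chains. It fails when $\pi(z)$ is closer to $\pi(a)$ than both $\pi(x)$ and $\pi(y)$. It holds for $z$ between $x$ and $y$ if $x,y$ are on the same side of $a$, and for $z$ above both $x$ and $y$ if they are on opposite sides of $a$.
\end{proof}

\subsection*{The group $U$}
If a permutation $g$ of $M$ maps chains onto chains, let $\bar g\in\operatorname{Sym}(\mathbb Q)$ be the induced permutation, $\bar g\pi(x)=\pi(gx)$. Let $U$ be the set of such $g$ that are of one of two kinds: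
\begin{itemize}
\item \emph{first kind}: $\bar g$ preserves $C$, and $gy-gx=y-x$ whenever $x\sim y$;
\item \emph{second kind}: $\bar g$ reverses $C$, and $gy-gx=-(y-x)$ whenever $x\sim y$.
\end{itemize}
This is a group, in which a product is of the first kind exactly when its two factors are of the same kind. The order-reversing map $\rho\colon(q,k)\mapsto(-q,-k)$ is of the second kind. The map $(q,k)\mapsto(q,-k)$, which keeps the large scale and reverses the small one, is not in $U$; the factor $\gamma(x,a,b)$ in Lemma~\ref{lem:I}(1) is what couples the two orientations.

\begin{proposition}\label{prop:GleU}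
In Case~(I), $G\le U$.
\end{proposition}

\begin{proof}
Let $g\in G$ and $x\sim y$; we show $gx\sim gy$. Choose $a,b$ with $(x,a,b)$ spread. The points $ga,gb$ may be badly placed, so we change $g$ on them. By Lemma~\ref{lem:acl}(2), $a\notin\operatorname{acl}(x,y)$ and $b\notin\operatorname{acl}(x,y,a)$. Two applications of Lemma~\ref{lem:away} give $g'\in G$ that agrees with $g$ on $x,y$, sends $a$ to a point $a'$ outside the chains of $gx,gy$, and sends $b$ to a point $b'$ outside the chains of $gx,gy,a'$. Then $g'$ maps $I(x,a,b)\triangle I(y,a,b)$, which is finite by Lemma~\ref{lem:I}(1), onto $I(gx,a',b')\triangle I(gy,a',b')$. If $gx\not\sim gy$, then $(gx,gy,a',b')$ is spread and the latter set is infinite by Lemma~\ref{lem:I}(2). So $gx\sim gy$. The same holds for $g^{-1}$, so $g$ maps chains onto chains and spread tuples to spread tuples.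

Since $g$ preserves $\sigma$, which agrees with $S$ on spread quadruples, $\bar g$ preserves $S$; by Lemma~\ref{lem:orientation}(2) there is $\eta=\pm1$ with $\gamma(gx,ga,gb)=\eta\,\gamma(x,a,b)$ for all spread triples. For $y\sim x$, Lemma~\ref{lem:I}(1) applied to $x,y,a,b$ and to their images, together with the invariance of the index under $g$, gives
\[
\gamma(x,a,b)\,(y-x)=\gamma(gx,ga,gb)\,(gy-gx)=\eta\,\gamma(x,a,b)\,(gy-gx).
\]
Thus $gy-gx=\eta(y-x)$, and $g\in U$.
\end{proof}

\begin{lemma}\label{lem:U}
For $R\in\{<,B,C,S\}$,
\[
\operatorname{Aut}(M,R)=\{u\in U:\bar u\in\operatorname{Aut}(\mathbb Q,R)\}.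
\]
In particular $\operatorname{Aut}(M,S)=U$, and $\operatorname{Aut}(M,C)$ consists of the elements of $U$ of the first kind.
\end{lemma}

\begin{proof}
An element $u$ of the first kind preserves $C$ on $M$: on spread triples because $\bar u$ preserves $C$, on triples in one chain because $u$ is increasing on each chain, and on triples with exactly two points in one chain by Lemma~\ref{lem:orientation}(4) and the cyclic symmetry of $C$. If $u$ is of the second kind, then $u\rho$ is of the first kind and $\rho$ reverses $C$ on $M$, so $u$ reverses $C$ on $M$. By Lemma~\ref{lem:orientation}(2), $U\le\operatorname{Aut}(M,S)$. Conversely, the space $[S]$ is in Case~(I) by \eqref{eq:noS}, and Proposition~\ref{prop:GleU} applied to it gives $\operatorname{Aut}(M,S)\le U$.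

Now let $R$ be any of the four relations. By Lemma~\ref{lem:orientation}(2),(3), $\operatorname{Aut}(M,R)\le\operatorname{Aut}(M,S)=U$, and if $u$ preserves $R$ on $M$ then $\bar u$ preserves $R$ on $\mathbb Q$, as one sees on spread tuples. Conversely let $u\in U$ with $\bar u\in\operatorname{Aut}(\mathbb Q,R)$. For $R=S$ we have just shown that $u$ preserves $S$. For $R=C$, $u$ is of the first kind and preserves $C$. For $R\in\{<,B\}$, either $\bar u$ is increasing; then $u$ is of the first kind, hence increasing on chains and on $M$; or $R=B$ and $\bar u$ is decreasing; then $u$ is of the second kind, hence decreasing on chains and on $M$. In both cases $u$ preserves $R$.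
\end{proof}

\begin{proposition}\label{prop:caseI}
In Case~(I), $\mathcal R$ is one of $[<],[B],[C],[S]$, and $S\in\mathcal R$.
\end{proposition}

\begin{proof}
We have $G\le U=\operatorname{Aut}(M,S)$, so $S\in\mathcal R$ by Proposition~\ref{prop:galois}(1). Let $H=\operatorname{Aut}(\mathbb Q,R)$ as in (I). By Lemma~\ref{lem:U} and Proposition~\ref{prop:galois}(3) it suffices to show that $G=\{u\in U:\bar u\in H\}$.

Let $g\in G$ and let $F\subset\mathbb Q$ be finite. The points $g\hat q$ $(q\in F)$ lie in the different chains over $\bar gq$, and an element of $T$ moves them to $\widehat{\bar gq}$. So $\bar g|_F$ is good, and $\bar g\in H$.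

Conversely let $u\in U$ with $\bar u\in H$, and let $A\subset M$ be finite. Choose a finite $F\supseteq\pi(A)$ with $|F|\ge3$. Since $\bar u|_F$ is good, some $g\in G$ has $\bar g|_F=\bar u|_F$. As $F$ contains a triple, $\bar g$ and $\bar u$ both preserve $C$ or both reverse it, so $g$ and $u$ are of the same kind. Then $u^{-1}g$ is of the first kind and maps each chain over $F$ to itself by a translation. If $\tau\in T$ undoes these translations, then $g\tau\in G$ agrees with $u$ on $A$. Since $G$ is closed, $u\in G$.
\end{proof}

\section{Spaces that forget the large scale}\label{sec:caseII}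

In this section we are in Case~(II). Now $G$ need not respect the chains: an automorphism of $(M,+2)$ may send the even and the odd half of a chain to different chains. We first find the blocks that $G$ does permute, then show that $G$ acts between blocks by translations and reflections, and finally determine which patterns of signs occur.

\subsection*{Classes}
Since $\Gamma\le G$ is transitive on $M$ and preserves differences, Lemma~\ref{lem:acl}(1),(2) show that $\operatorname{acl}(x)=x+\Lambda$ for a set $\Lambda\subseteq\mathbb Z$ that contains $0$ and does not depend on $x$. If $k,l\in\Lambda$, then $x+k+l\in\operatorname{acl}(x+k)\subseteq\operatorname{acl}(x)$ by transitivity, so $k+l\in\Lambda$. If $k\in\Lambda$, then $x+k\in\operatorname{acl}(x)\setminus\operatorname{acl}(\emptyset)$, so $x\in\operatorname{acl}(x+k)$ by exchange and $-k\in\Lambda$. Hence $\Lambda=n\mathbb Z$ for some $n\ge0$. The sets $x+n\mathbb Z=\operatorname{acl}(x)$ are called \emph{classes}; they partition $M$, there are infinitely many of them, and $G$ permutes them by Lemma~\ref{lem:acl}(1). A tuple is \emph{independent} if its entries lie in pairwise different classes. Spread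 tuples are independent. The hypothesis of Case~(II) enters through the next lemma, which extends it from spread to independent tuples.

\begin{lemma}\label{lem:indep}
In Case~(II), $G$ is transitive on independent $k$-tuples, for every $k$.
\end{lemma}

\begin{proof}
Call $(x_1,\dots,x_k)$ \emph{free} if $x_i\notin\operatorname{acl}(x_1,\dots,x_{i-1})$ for all $i$. Every free tuple is mapped to a spread tuple by some element of $G$: if $g$ maps $(x_1,\dots,x_{i-1})$ to a spread tuple, Lemma~\ref{lem:away} gives $g'$ that agrees with $g$ there and sends $x_i$ outside the chains of $gx_1,\dots,gx_{i-1}$. By (II) all free $k$-tuples lie in one orbit. To see that independent tuples are free it suffices to prove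
\begin{equation}\label{eq:trivial}
\operatorname{acl}(A)=\bigcup_{x\in A}\operatorname{acl}(x)\qquad\text{for finite }A .
\end{equation}
Let $y\in\operatorname{acl}(A)$ and let $A'=\{x_1,\dots,x_k\}\subseteq A$ be minimal with $y\in\operatorname{acl}(A')$. Then $k\ge1$; suppose $k\ge2$. If $x_i\in\operatorname{acl}(A'\setminus\{x_i\})$ for some $i$, transitivity would give $y\in\operatorname{acl}(A'\setminus\{x_i\})$, against minimality. So $(x_1,\dots,x_k)$ is free, and after applying an element of $G$ to $A'$ and $y$ we may assume that it is spread. By Lemma~\ref{lem:acl}(2), $y\sim x_j$ for some $j$. Take $i\ne j$. Since $y\in\operatorname{acl}(A')\setminus\operatorname{acl}(A'\setminus\{x_i\})$, exchange gives $x_i\in\operatorname{acl}\bigl((A'\setminus\{x_i\})\cup\{y\}\bigr)$. But the chain of $x_i$ contains no other $x_l$, and it does not contain $y\sim x_j$. This contradicts Lemma~\ref{lem:acl}(2), so $k=1$, which proves \eqref{eq:trivial}.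
\end{proof}

If $n=0$, the classes are points, every permutation of $M$ agrees on each finite set with an element of $G$, and $G=\operatorname{Sym}(M)=\operatorname{Aut}(M,=)$. Then $\mathcal R=[=]$. From now on $n\ge1$, so each class is a copy of $\mathbb Z$.

\subsection*{Permutation groups of $\mathbb Z$ with bounded steps}
What we can say about the action on one class is that $x+n$ has finitely many conjugates over $x$; so elements of $G$ move neighbors in a class to points at uniformly bounded distance. A single permutation with this property can be far from a translation or reflection. A group of them that contains the shift cannot.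

\begin{proposition}\label{prop:bounded}
Let $L$ be a group of permutations of $\mathbb Z$ that contains $t\colon k\mapsto k+1$, and suppose there is an integer $b$ such that $|h(k+1)-h(k)|\le b$ for all $h\in L$ and $k\in\mathbb Z$. Then every $h\in L$ has the form $k\mapsto c+k$ or $k\mapsto c-k$.
\end{proposition}

The uniformity of the bound over the group is essential. Let $h$ exchange $2j$ and $2j+1$ for all $j$; its steps are bounded by $3$. The product $v=th$ fixes all odd numbers and sends $2j$ to $2j+2$, so $v^m$ maps $0,1$ to $2m,1$, and the group generated by $t$ and $h$ has unbounded steps. Here $v$ fixes a point and yet pushes one element across it: for $P=\mathbb Z_{\geq 1}$ the set $vP$ is $P\setminus\{2\}$ and $\operatorname{ind}(P,vP)=1$. The proof shows that a uniform bound forbids this flow, and that without flow only translations remain.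

\begin{proof}
Summing steps gives $|h(j)-h(k)|\le b|j-k|$, and applying this to $h^{-1}\in L$ gives
\begin{equation}\label{eq:lip}
|j-k|\le b\,|h(j)-h(k)|\qquad(h\in L,\ j,k\in\mathbb Z).
\end{equation}
Let $h\in L$. Since $h$ is injective, $|h(k)|>b$ for all large $k$, and a step of size at most $b$ cannot lead from above $b$ to below $-b$ or back. So $h(k)$ tends to $+\infty$ or to $-\infty$ as $k\to+\infty$, and the same holds as $k\to-\infty$. The two limits are different, since otherwise $h$ would be bounded on one side and not surjective. Thus $L$ acts on $\{+\infty,-\infty\}$; let $L^+\ni t$ be the kernel, a normal subgroup.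

For $h\in L^+$ and a half-line $P=[p,\infty)\cap\mathbb Z$, the set $hP$ is bounded below and its complement $h(\mathbb Z\setminus P)$ is bounded above, so $P\triangle hP$ is finite. Put $s(h)=\operatorname{ind}(P,hP)$. By \eqref{eq:index}, for another half-line $P'$,
\[
\operatorname{ind}(P',hP')=\operatorname{ind}(P',P)+\operatorname{ind}(P,hP)+\operatorname{ind}(hP,hP')=\operatorname{ind}(P,hP),
\]
because the outer terms cancel; so $s(h)$ does not depend on $p$. Also $s(hh')=\operatorname{ind}(P,hP)+\operatorname{ind}(hP,hh'P)=s(h)+s(h')$. So $s\colon L^+\to\mathbb Z$ is a homomorphism, and $s(t)=1$.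

Let $v\in L^+$ fix a point $p$; we claim $s(v)=0$. Take $P=[p,\infty)\cap\mathbb Z$. An element of $vP\setminus P$ is $v(j)$ with $j\ge p$ and $v(j)<p$. Let $j'>j$ be least with $v(j')\ge p$. Then $v(j')\le v(j'-1)+b<p+b$, and \eqref{eq:lip} gives $j'-p\le b\,|v(j')-v(p)|<b^2$. So $p\le j<p+b^2$ and $|vP\setminus P|\le b^2$. The same bound for $v^{-1}$ gives $|P\setminus vP|=|v^{-1}P\setminus P|\le b^2$. Hence $|s(v)|\le b^2$. This applies to all powers of $v$, so $|m\,s(v)|\le b^2$ for all $m$, and $s(v)=0$.

For $h\in L^+$ and any $k$, the element $t^{\,k-h(k)}h$ fixes $k$, so $k-h(k)+s(h)=0$. Thus $h(k)=k+s(h)$ for all $k$, and $L^+=\langle t\rangle$. If $h\in L\setminus L^+$, then $hth^{-1}$ generates the normal subgroup $L^+$, so $hth^{-1}=t^{\pm1}$, which says $h(k+1)=h(k)\pm1$ with one sign for all $k$. The sign $+$ would put $h$ into $L^+$. So $h(k)=h(0)-k$.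
\end{proof}

\begin{lemma}\label{lem:signs}
For $g\in G$ and a class $e$ there is $\varepsilon_g(e)\in\{\pm1\}$ such that $g(x+nk)=gx+\varepsilon_g(e)\,nk$ for all $x\in e$ and $k\in\mathbb Z$.
\end{lemma}

\begin{proof}
Fix $x\in e$. The $G_x$-orbit of $x+n\in\operatorname{acl}(x)$ is finite and contained in $\operatorname{acl}(x)$, so it is $x+nF$ with $F\subset\mathbb Z$ finite. Let $g\in G$ and $u\in M$, and choose $\alpha,\beta\in\Gamma$ with $\beta x=u$ and $\alpha x=gu$. Then $\alpha^{-1}g\beta\in G_x$ maps $x+n$ to $x+nf$ for some $f\in F$, whence $g(u+n)=g\beta(x+n)=\alpha(x+nf)=gu+nf$. Identify $e$ with $\mathbb Z$ by $k\mapsto x+nk$, and let $L$ be the group of permutations of $e$ induced by the elements of $G$ that map $e$ onto itself. It contains $t$, induced by translating the chain of $x$ by $n$, and its steps are bounded by $b=\max_{f\in F}|f|$. So Proposition~\ref{prop:bounded} applies to $L$.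

Given $g\in G$, choose $\alpha\in\Gamma$ with $\alpha gx=x$. Then $\alpha g$ maps $e$ onto $e$ and fixes $x$, so $\alpha g(x+nk)=x+\varepsilon nk$ with a sign $\varepsilon$ independent of $k$. Applying $\alpha^{-1}$ gives $g(x+nk)=gx+\varepsilon nk$. For $x'=x+nj$ we get $g(x'+nk)-gx'=\varepsilon n(j+k)-\varepsilon nj=\varepsilon nk$, so the same sign serves all points of $e$.
\end{proof}

Let $W$ be the group of all permutations $w$ of $M$ that permute the classes and satisfy the formula of Lemma~\ref{lem:signs} with some signs $\varepsilon_w(e)$. Thus $G\le W$. Computing $ww'(x+n)$ in two steps gives the first rule below, and the second holds because $\Gamma$ preserves differences: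
\begin{equation}\label{eq:cocycle}
\varepsilon_{ww'}(e)=\varepsilon_w(w'e)\,\varepsilon_{w'}(e),\qquad\varepsilon_\alpha(e)=1\ \text{ for }\alpha\in\Gamma .
\end{equation}
The definition of $W$ depends only on $n$, and for every $n\ge1$
\begin{equation}\label{eq:autW}
\begin{aligned}
\operatorname{Aut}(M,D_n)&=W,\\
\operatorname{Aut}(M,E_n)&=\{w\in W:\varepsilon_w\text{ is constant}\},\\
\operatorname{Aut}(M,+n)&=\{w\in W:\varepsilon_w\equiv1\}.
\end{aligned}
\end{equation}
Indeed, the graph $D_n$ has the classes as components, each a two-way infinite path, and an isomorphism between such paths is a translation or a reflection. The other two groups lie in $W$ because $D_n(a,b)$ is equivalent to $E_n(a,b,a,b)$ and to ``$a=b+n$ or $b=a+n$''. An element $w\in W$ multiplies the difference $\pm n$ of a pair in the class $e$ by $\varepsilon_w(e)$; so it preserves $E_n$ exactly when all its signs agree, and $+n$ exactly when they are all $+1$.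

\subsection*{Sign vectors}
By Lemma~\ref{lem:indep}, $G$ can move finitely many classes anywhere, with prescribed images of one point in each. What remains is the freedom in the signs, which is measured on stabilizers. For an independent tuple $\bar x=(x_1,\dots,x_r)$ with $x_i$ in the class $e_i$ let
\[
V_r=\{(\varepsilon_h(e_1),\dots,\varepsilon_h(e_r)):h\in G_{\bar x}\}.
\]
Elements of $G_{\bar x}$ fix the classes $e_i$, so by \eqref{eq:cocycle} $V_r$ is a subgroup of $\{\pm1\}^r$. For $h\in G_{\bar x}$ and $g\in G$, \eqref{eq:cocycle} gives
\[
\varepsilon_{ghg^{-1}}(ge_i)=\varepsilon_g(e_i)\,\varepsilon_h(e_i)\,\varepsilon_{g^{-1}}(ge_i)=\varepsilon_h(e_i)\,\varepsilon_{g^{-1}g}(e_i)=\varepsilon_h(e_i).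
\]
So $\bar x$ and $g\bar x$ give the same group. By Lemma~\ref{lem:indep}, $V_r$ does not depend on $\bar x$; since a rearrangement of $\bar x$ is again independent, $V_r$ is invariant under permutations of the coordinates. An element fixing $s\ge r$ points fixes any $r$ of them, so the projection to any $r$ coordinates maps $V_s$ into $V_r$. Write $\mathbf 1=(1,\dots,1)$.

\begin{lemma}\label{lem:trichotomy}
One of the following holds.
\begin{enumerate}
\item[(A)] $V_r=\{\pm1\}^r$ for all $r$.
\item[(B)] There is $r_0\ge3$ with $V_r=\{\mathbf 1,-\mathbf 1\}$ for all $r\ge r_0$.
\item[(C)] There is $r_0\ge3$ with $V_r=\{\mathbf 1\}$ for all $r\ge r_0$.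
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $v\in V_r$ has $v_i\ne v_j$. The product of $v$ with the vector obtained by exchanging the coordinates $i,j$ has $-1$ exactly at $i$ and $j$. By symmetry $V_r$ contains all vectors with exactly two entries $-1$, and these generate the vectors with an even number of entries $-1$. The projection of the latter to $s<r$ coordinates is all of $\{\pm1\}^s$, so $V_s=\{\pm1\}^s$ for all $s<r$. If this happens for infinitely many $r$, we have (A). Otherwise $V_r\subseteq\{\mathbf 1,-\mathbf 1\}$ for all large $r$. If $V_r=\{\mathbf 1\}$ for some $r$, then for $s\ge r$ all projections of a vector of $V_s$ to $r$ coordinates are trivial, so $V_s=\{\mathbf 1\}$ and (C) holds. If not, (B) holds.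
\end{proof}

Cases (B) and (C) restrict only elements that fix many points. Projection maps $V_{r+1}$ into $V_r$, and we do not know that it is onto; a priori an element fixing one point could reflect its class although no element fixing $r_0$ independent points does. The next lemma removes the extra points. It uses only transitivity on independent tuples and the fact that squares of signs are trivial.

\begin{lemma}\label{lem:character}
Let $\bar x$ be an independent tuple, $l\ge1$, and let $Y$ be the set of $l$-tuples $\bar y$ with $(\bar x,\bar y)$ independent. If a homomorphism $\chi\colon G_{\bar x}\to\{\pm1\}$ is trivial on $G_{\bar x\bar y}$ for every $\bar y\in Y$, then $\chi$ is trivial.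
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:indep}, $G_{\bar x}$ is transitive on $Y$. Fix $\bar y_0\in Y$ and put $\Phi(g\bar y_0)=\chi(g)$ for $g\in G_{\bar x}$. If $g\bar y_0=g'\bar y_0$, then $g^{-1}g'\in G_{\bar x\bar y_0}$ and $\chi(g)=\chi(g')$; so $\Phi\colon Y\to\{\pm1\}$ is well defined, and $\Phi(g\bar y)=\chi(g)\Phi(\bar y)$ for $g\in G_{\bar x}$, $\bar y\in Y$. Call $\bar y,\bar y'\in Y$ \emph{apart} if $(\bar x,\bar y,\bar y')$ is independent. The product $\Phi(\bar y)\Phi(\bar y')$ is unchanged by $g\in G_{\bar x}$, since $\chi(g)^2=1$, and $G_{\bar x}$ is transitive on pairs that are apart; so the product has a constant value $\delta$ on such pairs. For $\bar y,\bar y',\bar y''$ pairwise apart, $\delta^3=\bigl(\Phi(\bar y)\Phi(\bar y')\Phi(\bar y'')\bigr)^2=1$, so $\delta=1$. Given any $\bar y,\bar y'\in Y$, there is $\bar y''$ apart from both, and $\Phi(\bar y)=\Phi(\bar y'')=\Phi(\bar y')$. So $\Phi$ is constant, and $\chi(g)=\Phi(g\bar y_0)\Phi(\bar y_0)=1$.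
\end{proof}

\begin{proposition}\label{prop:caseII}
In Case~(II) with $n\ge1$, $\mathcal R$ is $[D_n]$, $[E_n]$ or $[+n]$ according as (A), (B) or (C) holds.
\end{proposition}

\begin{proof}
Let $W'$ be $\operatorname{Aut}(M,D_n)$, $\operatorname{Aut}(M,E_n)$, $\operatorname{Aut}(M,+n)$ in the cases (A), (B), (C), as described in \eqref{eq:autW}. By Proposition~\ref{prop:galois}(3) we must show $G=W'$. We begin with $G\le W'$, which in case (A) is Lemma~\ref{lem:signs}.

\emph{Case (C).} Let $e$ be a class and $x\in e$. The homomorphism $h\mapsto\varepsilon_h(e)$ on $G_x$ is trivial on $G_{x\bar y}$ whenever $(x,\bar y)$ is independent of length $r_0$, so it is trivial by Lemma~\ref{lem:character}. For $g\in G$ choose $\alpha\in\Gamma$ with $\alpha gx=x$. By \eqref{eq:cocycle}, $\varepsilon_g(e)=\varepsilon_{\alpha g}(e)=1$.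

\emph{Case (B).} Put $\delta_g(e,e')=\varepsilon_g(e)\varepsilon_g(e')$; we must show that it is always $1$. By \eqref{eq:cocycle}, $\delta_{gh}(e,e')=\delta_g(he,he')\,\delta_h(e,e')$ and $\delta_\alpha=1$ for $\alpha\in\Gamma$. Let $e\ne e'$ be classes, $x\in e$, $x'\in e'$. The homomorphism $h\mapsto\delta_h(e,e')$ on $G_{x,x'}$ is trivial on $G_{xx'\bar y}$ whenever $(x,x',\bar y)$ is independent of length $r_0$, so Lemma~\ref{lem:character} with $l=r_0-2$ gives
\begin{equation}\label{eq:delta}
\delta_h(e,e')=1\qquad\text{for } h\in G_{x,x'} .
\end{equation}
Unlike in case (C), $\Gamma$ cannot bring every pair $(gx,gx')$ back to $(x,x')$. It can do so if $\pi(x)<\pi(x')$ and $\pi(gx)<\pi(gx')$, by Lemma~\ref{lem:M}(1); then $\alpha g\in G_{x,x'}$ for some $\alpha\in\Gamma$, and $\delta_g(e,e')=\delta_{\alpha g}(e,e')=1$. We reduce the general case to this one by means of a third class. Let $g\in G$ be arbitrary. Choose $x''$ in a chain above those of $x,x'$, with class $e''$, and $u$ in a chain above those of $gx,gx'$. The triples $(gx,gx',gx'')$ and $(gx,gx',u)$ are independent, so some $h\in G_{gx,gx'}$ sends $gx''$ to $u$. The element $g'=hg$ maps $(x,x'')$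 to $(gx,u)$ and $(x',x'')$ to $(gx',u)$, so $\delta_{g'}(e,e'')=\delta_{g'}(e',e'')=1$ by the special case, and the product of these two numbers is $\delta_{g'}(e,e')$. By \eqref{eq:delta} for the points $gx,gx'$,
\[
1=\delta_{g'}(e,e')=\delta_h(ge,ge')\,\delta_g(e,e')=\delta_g(e,e').
\]
So $\varepsilon_g$ is constant.

\emph{The inclusion $W'\le G$.} Let $w\in W'$ and let $A\subset M$ be finite. Choose different classes $e_1,\dots,e_r$ whose union contains $A$, with $r\ge r_0$ in the cases (B), (C), and points $x_i\in e_i$. By Lemma~\ref{lem:indep} some $g\in G$ has $gx_i=wx_i$ for all $i$. The vector $v=(\varepsilon_g(e_i)\varepsilon_w(e_i))_{i\le r}$ lies in $V_r$: in case (A) every vector does, in case (B) $v$ is constant because $g,w\in W'$, and in case (C) $v=\mathbf 1$ for the same reason. Take $h\in G_{\bar x}$ with sign vector $v$. Then $ghx_i=wx_i$ and $\varepsilon_{gh}(e_i)=\varepsilon_g(e_i)v_i=\varepsilon_w(e_i)$, so $gh$ and $w$ agree on each $e_i$, hence on $A$. Since $G$ is closed, $w\in G$.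
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
By Proposition~\ref{prop:dichotomy}, $\mathcal R$ is in Case~(I) or in Case~(II). In Case~(I), $S\in\mathcal R$ and $\mathcal R$ is one of $[<],[B],[C],[S]$ by Proposition~\ref{prop:caseI}. In Case~(II), $S\notin\mathcal R$ by \eqref{eq:noS}, and $\mathcal R$ is $[=]$ if $n=0$ and one of $[D_n],[E_n],[+n]$ if $n\ge1$, by Proposition~\ref{prop:caseII}.
\end{proof}

\section{The inclusions}\label{sec:inclusions}

By Proposition~\ref{prop:galois}(2), $[P]\subseteq[Q]$ if and only if every automorphism of $(M,Q)$ preserves $P$. All groups involved are described in Lemma~\ref{lem:U} and \eqref{eq:autW}. An \emph{$n$-class} is a set $x+n\mathbb Z$.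

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
(i) Every space contains $[=]$. The inclusion is proper for the other spaces on the list, because each of the other relations, on tuples of a fixed pattern of equalities, holds for some tuples and fails for others, and so is not preserved by $\operatorname{Sym}(M)$: use tuples of distinct points for $<,B,C,S,+n,D_n$, and tuples $(a,b,a,b)$ with $a\neq b$ for $E_n$.

(ii) Let $n\mid m$ and $w\in\operatorname{Aut}(M,D_n)$. Then $w(x+m)=wx+\varepsilon m$, where $\varepsilon$ is the sign of $w$ on the $n$-class of $x$. So $w$ preserves $D_m$, and its signs on $m$-classes are constant, or all $+1$, if its signs on $n$-classes are. By \eqref{eq:autW}, $\operatorname{Aut}(M,Y_n)\le\operatorname{Aut}(M,X_m)$ when $X\le Y$.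

Conversely let $[X_m]\subseteq[Y_n]$. Then $[D_m]\subseteq[X_m]\subseteq[Y_n]\subseteq[+n]$. Suppose $n\nmid m$, and let $w\in\operatorname{Aut}(M,+n)$ translate one $n$-class $x+n\mathbb Z$ by $2n$ and fix all other points. As $x+m$ is not in this class, $w$ maps $x,\ x+m$ to $x+2n,\ x+m$, at distance $|m-2n|$. This equals $m$ only if $m=n$, which is excluded. So $w$ does not preserve $D_m$, a contradiction; hence $n\mid m$. If $Y=D$ and $X\ne D$, then $[E_m]\subseteq[D_n]$. But the map that sends $x+nk$ to $x-nk$ and fixes all points outside $x+n\mathbb Z$ preserves $D_n$, and for $y\not\sim x$ it maps $(x+m,x,y+m,y)\in E_m$ to $(x-m,x,y+m,y)\notin E_m$. If $Y=E$ and $X={+}$, the map $\rho$ preserves $E_n$ and does not preserve $+m$. So $X\le Y$.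

(iii) The relations $B$ and $C$ are defined from $<$, $S$ is defined from $B$, and $S\in[C]$ by Lemma~\ref{lem:orientation}(1). The map $\rho$ preserves $B$ and reverses $C$, so $[C]\not\subseteq[B]$. Let $\theta$ be irrational. The sets of rationals below and above $\theta$ are countable dense orders without endpoints, hence isomorphic; let $h\in\operatorname{Sym}(\mathbb Q)$ map each of them increasingly onto the other. For $a<b<c$, the images are in the order $ha<hb<hc$ if $\theta$ does not separate the points, $hb<hc<ha$ if $a<\theta<b$, and $hc<ha<hb$ if $b<\theta<c$; so $h$ preserves $C$. It is not monotone, so it does not preserve $B$. By Lemma~\ref{lem:U}, $(q,k)\mapsto(hq,k)$ preserves $C$ and not $B$, so $[B]\not\subseteq[C]$. Any equality among the four inclusions in (iii) would make $[B]$ and $[C]$ comparable, so they are strict.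

(iv) Elements of $\operatorname{Aut}(M,C)$ are of the first kind and preserve $+m$. So $[X_m]\subseteq[+m]\subseteq[C]\subseteq[<]$. Elements of $\operatorname{Aut}(M,S)=U$ multiply all differences by one common sign and preserve $E_m$. So $[D_m]\subseteq[E_m]\subseteq[S]\subseteq[B]$. The map $\rho$ preserves $B$ and $S$ and not $+m$, so $[+m]$ is contained in neither $[B]$ nor $[S]$. Finally, for $h\in\operatorname{Sym}(\mathbb Q)$ not preserving $S$, the map $(q,k)\mapsto(hq,k)$ preserves $+m$, hence $X_m$, and does not preserve $S$; so $[S]\not\subseteq[X_m]$.

The spaces are pairwise distinct: the $[X_m]$ differ from each other by (ii), the spaces $[<],[B],[C],[S]$ differ from each other by (iii), they contain $[S]$ while no $[X_m]$ does, and $[=]$ was treated in (i).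
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
By (a) the list of spaces is complete, so joins and meets are least upper and greatest lower bounds in the partial order described in (b). Below, $Z$ ranges over $\{D,E,+\}$.

The upper bounds of $[X_m],[Y_n]$ of the form $[Z_k]$ are those with $Z\ge\max(X,Y)$ and $k\mid\gcd(m,n)$; they contain $[\max(X,Y)_{\gcd(m,n)}]$, which is one of them. It is also contained in $[C]$ and $[<]$, and if $[S]$ or $[B]$ is an upper bound, then $\max(X,Y)\in\{D,E\}$ and it is contained in $[S]\subseteq[B]$. The lower bounds of $[X_m],[Y_n]$ are $[=]$ and the $[Z_k]$ with $Z\le\min(X,Y)$ and $\operatorname{lcm}(m,n)\mid k$; the largest is $[\min(X,Y)_{\operatorname{lcm}(m,n)}]$.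

The lower bounds of $[B],[C]$ are $[S]$, $[=]$ and the $[D_k],[E_k]$, all contained in $[S]$. An upper bound of $[S]$ or $[B]$ is among $[<],[B],[C],[S]$. The only one containing $[B]$ and $[C]$ is $[<]$; those containing $[+m]$ are $[C]$ and $[<]$, of which both contain $[S]$ and only $[<]$ contains $[B]$. The lower bounds of $[+m]$ and $[S]$, and also of $[+m]$ and $[B]$, are $[=]$ and the $[D_k],[E_k]$ with $m\mid k$; the largest is $[E_m]$.
\end{proof}

\begin{example}
Two of the joins can be seen by explicit definitions in $\mathbb Z$. From $D_2$ one defines $D_4$ as two $D_2$-steps between different points. A $D_2$-step followed by a $D_3$-step covers distance $1$ or $5$, and a $D_4$-step followed by a $D_3$-step covers distance $1$ or $7$; the pairs joined in both ways are those at distance $1$, so $D_1\in[D_2]\vee[D_3]$. Next, $\gamma(a,a+1,z)=+1$ for all $z\ne a,a+1$. By Lemma~\ref{lem:orientation}(1), for distinct $a,b,c$ the relation $C(a,b,c)$ holds if and only if $b=a+1$ or $S(a,b,c,a+1)$; so $C\in[S]\vee[+1]$.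
\end{example}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
The successor is the relation $+1$. By (b)(i),(ii) the spaces $[=]$ and $[X_m]$ are contained in $[+1]$, and by (b)(iii),(iv) the spaces $[<],[B],[C],[S]$ are not, since they contain $[S]$. With (a) this gives (2). If $R\in[<]$ and $R\notin[+1]$, then $[R]\not\subseteq[+1]$, so $[R]$ is one of $[<],[B],[C],[S]$ and contains $S$; this is (1).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cameron}
Cameron, \emph{Transitivity of permutation groups on unordered sets}, Math.\ Z.\ 148 (1976).

\bibitem{problem}
\emph{Definability lattices for very weak arithmetics. Open problems and recent advances},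
\texttt{https://jaf.lacl.fr/jaf44/AbstractSemenov.pdf}.

\end{thebibliography}
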